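\title{Sets reducible to the plain Kolmogorov-random strings lie between $\mathrm{P/poly}$ and $\mathrm{PSPACE/poly}$}

\begin{abstract}
Let $\mathcal C_C$ be the class of decidable sets that are polynomial-time truth-table reducible to the set of strings random for plain Kolmogorov complexity, for every choice of the universal machine. The corresponding class for prefix complexity is known to lie between $\mathrm{BPP}$ and $\mathrm{PSPACE}$. We show that $\mathcal C_C$ is contained neither in $\mathrm{PSPACE}$ nor in $\mathrm{DTIME}(t)$ for any computable $t$, and that $\Delta^0_1\cap\mathrm{P/poly}\subseteq\mathcal C_C\subseteq\Delta^0_1\cap\mathrm{PSPACE/poly}$. In particular $\mathcal C_C$ is not the class of all decidable sets. The lower bounds write information into the numbers of compressible strings of each length and combine this with list decoding. The upper bound is a diagonalization steered by a finite game and an exponential potential.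
\end{abstract}

\section{Introduction}

Strings are over $\{0,1\}$, $|x|$ is the length of $x$, $\varepsilon$ is the empty string, and $A(x)\in\{0,1\}$ is the indicator of $x\in A$. The class of decidable sets of strings is $\Delta^0_1$.

A Turing machine $U$ is \emph{universal} if for every Turing machine $M$ there is a string $d_M$ with $U(d_Mx)=M(x)$ for all $x$, as an equality of partial functions. A \emph{prefix machine} is one whose domain is prefix-free, and a prefix machine $U$ is a \emph{universal prefix machine} if the same condition holds for every prefix machine $M$. The length of a shortest $p$ with $U(p)=x$ is the plain complexity $C_U(x)$ when $U$ is universal and the prefix complexity $K_U(x)$ when $U$ is a universal prefix machine. The sets of \emph{random} strings are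
\[R_{C_U}=\{x: C_U(x)\ge|x|\},\qquad R_{K_U}=\{x:K_U(x)\ge |x|\}.\]
We call $x$ \emph{compressible} (for $U$) if $C_U(x)<|x|$. The compressible strings form a computably enumerable set, and since there are $2^m-1$ programs of length less than $m$, at most $2^m-1$ strings of length $m$ are compressible.

We write $A\le^{\mathrm p}_{tt}R$ if there are polynomial-time computable functions $g$ and $f$ such that $g(x)$ is a list of strings $y_1,\dots,y_j$ and $A(x)=f(x,R(y_1)\cdots R(y_j))$ for all $x$: the queries are fixed before any answer is seen. Define
\[\mathcal C_C=\Delta^0_1\cap\bigcap_U\{A:A\le^{\mathrm p}_{tt}R_{C_U}\},\qquad \mathcal C_K=\Delta^0_1\cap\bigcap_U\{A:A\le^{\mathrm p}_{tt}R_{K_U}\},\]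
where $U$ ranges over universal machines in the first intersection and over universal prefix machines in the second; the reduction may depend on $U$.

These classes measure what an efficient nonadaptive algorithm can learn from a test for randomness. A single $U$ can be built to reveal a decidable tally set of arbitrary complexity (Example~\ref{ex:chosen}), and the intersection over all $U$ is meant to discard such accidents. For prefix complexity it does: it is known that $\mathrm{BPP}\subseteq\mathcal C_K\subseteq\mathrm{PSPACE}$. It is also known that $\mathrm{BPP}\subseteq\{A:A\le^{\mathrm p}_{tt}R_{C_U}\}$ for every universal $U$. Plain and prefix complexity of $x$ differ by $O(\log|x|)$, so one would guess that the upper bound carries over as the lower bound does. The authors of~\cite{source} conjecture that bounds similar to $\mathcal C_K\subseteq\mathrm{PSPACE}$ hold for $\mathcal C_C$, and note that it is not even known whether $\mathcal C_C=\Delta^0_1$. They do not name an exact bound; one reading of the conjecture is the following question.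

\medskip
\noindent\textbf{Question.} \emph{Is $\mathcal C_C\subseteq\mathrm{PSPACE}$?}
\medskip

The answer is no, but a nonuniform form of the bound holds. Recall that $A\in\mathrm{P/poly}$ if the sets $A\cap\{0,1\}^n$ are decided by Boolean circuits of size polynomial in $n$, and that $A\in\mathrm{PSPACE/poly}$ if there are $B\in\mathrm{PSPACE}$ and strings $\omega_n$ of length polynomially bounded in $n$ such that $x\in A\iff(x,\omega_{|x|})\in B$.

\begin{theorem}\label{thm:tally}
For every decidable $S\subseteq\{1,2,\dots\}$ the tally set $A_S=\{0^{2^i}:i\in S\}$ is in $\mathcal C_C$. Hence $\mathcal C_C\not\subseteq\mathrm{PSPACE}$, and $\mathcal C_C\not\subseteq\mathrm{DTIME}(t)$ for every computable $t$.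
\end{theorem}

\begin{theorem}\label{thm:ppoly}
$\Delta^0_1\cap\mathrm{P/poly}\subseteq\mathcal C_C$.
\end{theorem}

\begin{theorem}\label{thm:upper}
$\mathcal C_C\subseteq\mathrm{PSPACE/poly}$. In particular $\mathcal C_C\ne\Delta^0_1$.
\end{theorem}

Together,
\[\Delta^0_1\cap\mathrm{P/poly}\subseteq\mathcal C_C\subseteq\Delta^0_1\cap\mathrm{PSPACE/poly}\subsetneq\Delta^0_1 .\]
If $\mathrm{PSPACE}\subseteq\mathrm{P/poly}$, the first two inclusions are equalities, because hardwiring $\omega_n$ into circuits for $B$ then gives $\mathrm{PSPACE/poly}\subseteq\mathrm{P/poly}$. We leave open whether they are equalities unconditionally.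

The difference between the two complexities that matters here is one of budgets. The domain of a prefix machine satisfies Kraft's inequality $\sum_p2^{-|p|}\le1$, so a fixed positive fraction of the programs of length $m$ can halt for only finitely many $m$. A plain machine has a fresh budget at every length, and any machine $V$ that we design controls, through the prefix $d_V$, a fixed fraction of the programs of $U$ of each length. Sections~\ref{sec:share} and~\ref{sec:channel} turn this fraction into a channel that carries a bounded number per block of lengths, against all other programs of $U$; this gives Theorem~\ref{thm:tally}. Tally sets have small circuits, so Theorem~\ref{thm:tally} is a special case of Theorem~\ref{thm:ppoly}, but the channel is also one of the two ingredients of the latter. The other is a list-decodable code (Section~\ref{sec:code}). Section~\ref{sec:upper} proves Theorem~\ref{thm:upper} and can be read independently.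

\section{A fixed share of every length}\label{sec:share}

For a universal $U$ let $N_m$ be the number of compressible strings of length $m$. On an input of length $2^i$, a truth-table reduction can query all strings of length at most $\beta i$ for a constant $\beta$, and so learns $N_m$ for all $m\le\beta i$. We want these numbers to encode $S$.

\begin{example}\label{ex:chosen}
If we may choose $U$, this is easy. Let $S$ be decidable and $U_0$ universal. Put $U(00p)=U_0(p)$, put $U(1\tau)=00\tau$ if $|\tau|+2\in S$, and leave $U$ undefined elsewhere. Then $U$ is universal. Let $m\ge2$. Fewer than $2^{m-2}$ programs $00p$ have length less than $m$, so $N_m<2^{m-2}$ if $m\notin S$. If $m\in S$, the $2^{m-2}$ strings $00\tau$ of length $m$ have programs of length $m-1$, so $N_m\ge2^{m-2}$. Hence $A_S\le^{\mathrm p}_{tt}R_{C_U}$.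
\end{example}

\subsection*{Own programs}
Now let $U$ be given. A machine $V$ of our design must know which programs of $U$ it controls. These begin with $d_V$, which depends on $V$. We break the circle by giving $V$ a guess $w$ for $d_V$ as part of its input: $V$ parses its input as $1^{|w|}0w\tau$, it is defined for all $w$, and afterwards we look at $w=d_V$.

For a string $w$ put
\[c=|w|,\qquad m_0=3c+2,\qquad G=2^{m_0},\qquad u_m=2^{m-m_0}\quad(m\ge m_0),\]
so that $2^m=Gu_m$. We call $u_m$ the \emph{unit} at length $m$. The \emph{own programs} are the strings $w1^c0w\tau$. Such a program has length $|\tau|+m_0-1$, and for $w=d_V$ the machine $U$ outputs $V(1^c0w\tau)$ on it. Our $V$ will output on $1^c0w\tau$, if anything, a string of length $|\tau|+m_0$, one more than the length of the own program. So for $w=d_V$ these outputs are compressible, and strings of length $m$ are output only by the $u_m$ own programs of length $m-1$.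

Let $E^s_m$ be the set of $x\in\{0,1\}^m$ such that $U(p)=x$ within $s$ steps for some program $p$ that is not own and has $|p|<m$, and let $E_m=\bigcup_sE^s_m$. The set $E^s_m$ is computable from $w,m,s$ and increases with $s$. Of the $2^m-1$ programs of length less than $m$, at least $u_m$ are own, so for every $w$ and every $m\ge m_0$
\begin{equation}\label{eq:budget}
|E^s_m|\le|E_m|\le2^m-1-u_m=(G-1)u_m-1 .
\end{equation}

\subsection*{The counter game for $G=3$}
Regard each length $m$ as a counter that holds $G$ units. An opponent, namely the programs that are not own, raises it over time but by~\eqref{eq:budget} stays strictly below $G-1$ units. We can raise it once, by one unit on top of the opponent's current level, by choosing $u_m$ strings outside $E^s_m$. A reader sees only the final values $N_m$. The actual $G$ is at least $4$, but the game makes sense for every $G\ge2$. For $G=2$ the opponent stays below one unit, as in Example~\ref{ex:chosen}, and one counter transmits a bit.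

Let $G=3$, and let $a$ be the bit to be sent and $\bar a=1-a$. With two counters named $0$ and $1$ we would raise counter $a$, the opponent would raise counter $\bar a$ by one unit, and the reader would learn nothing. But the opponent has paid: counter $\bar a$ stands at one unit, he cannot bring it to two, and we have not yet used our move there. To exploit this we need a fresh pair of such counters. Take four counters $00,01,10,11$, the leaves of a binary tree of depth $2$, and a pointer that starts at the root. We first raise $a0$ and $a1$. If the opponent ever brings both $\bar a0$ and $\bar a1$ to one unit, we move the pointer to $\bar a$ and raise $\bar aa$. A reader who knows the final pointer finds $a$. If the pointer is the root, then both counters under $a$ reach one unit and some counter under $\bar a$ does not. If the pointer is $\bar a$, then $\bar aa$ reaches two units and $\bar a\bar a$ does not.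

A reader who does not know the pointer can be fooled. In each of the following two plays the opponent forces the pointer to move and then raises one more counter, and the totals agree.
\begin{center}
\begin{tabular}{lcccc}
counter & $00$ & $01$ & $10$ & $11$\\ \hline
$a=0$, pointer $1$: ours $+$ opponent's & $1+0$ & $1+1$ & $1+1$ & $0+1$\\
$a=1$, pointer $0$: ours $+$ opponent's & $0+1$ & $1+1$ & $1+1$ & $1+0$
\end{tabular}
\end{center}
So the pointer has to be transmitted as well. We split the lengths into zones, one tree per zone, and let zone $i$ transmit the pointer of zone $i+1$ along with its payload. Two features make this possible. A pointer changes with time, but only by extension, so it suffices to transmit a message that grows. And a pointer consists of at most $G-2$ letters of the alphabet $\Gamma$ of the tree, that is, of $O(\log|\Gamma|)$ bits, while a node has $|\Gamma|$ children to write with.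

\section{The channel and Theorem~\ref{thm:tally}}\label{sec:channel}

We state the construction in a form that serves both lower bounds. Lengths $m$ with $m-m_0$ even carry the trees. Lengths with $m-m_0$ odd are left to an auxiliary function $\psi$, which is needed only in Section~\ref{sec:code}.

\begin{proposition}\label{prop:channel}
Let $U$ be universal. Let $L(c)$ and $a(w,i,s)$ be computable functions with values in $\{0,1,2,\dots\}$ such that $a(w,i,s)\le a(w,i,s+1)\le L(|w|)$ for all $w$ and all $i,s\ge1$. Let $\psi(w,\tau)$ be partial computable, defined only for $|\tau|$ odd, with $|\psi(w,\tau)|=|\tau|+3|w|+2$. Then there are a string $w$ and a constant $\beta$ such that, with $m_0$ and $E_m$ defined from $w$: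
\begin{enumerate}
\item[(i)] if $m>m_0$ and $m-m_0$ is odd, the compressible strings of length $m$ are exactly the elements of $E_m$ and the values $\psi(w,\tau)$ with $|\tau|=m-m_0$;
\item[(ii)] there is an algorithm that, given $i\ge1$ and the list of compressible strings of length at most $\beta i$, computes $a_i=\lim_sa(w,i,s)$ in time $2^{O(i)}$.
\end{enumerate}
\end{proposition}

\subsection*{Trees and messages}
Fix any $w$ and write $L=L(c)$. Let $r\ge1$ be least with $r(G-2)+L\le2^{r-1}$, and put $T_0=r(G-2)$, $T=2^{r-1}$ and $\Gamma=\{1,\dots,T\}\times\{0,1\}$. A letter $(t,b)$ says that position $t$ holds the bit $b$. Since $|\Gamma|=2^r$, each letter has an $r$-bit code; for $p\in\Gamma^*$ let $\mathrm{code}(p)$ be the concatenation of the codes of its letters.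

Let $W=|\Gamma|^{G-1}$. \emph{Zone} $i\ge1$ consists of the $W$ lengths $m_0+2j$ with $(i-1)W<j\le iW$, matched in order with the leaves $\Gamma^{G-1}$ of a copy of the tree $\Gamma^{\le G-1}$. The lengths \emph{under} a node $v$ of zone $i$ are those matched with leaves extending $v$. A node $v\ne\varepsilon$ is \emph{full at stage $s$} if $|E^s_m|\ge|v|u_m$ for every length $m$ under $v$: the opponent alone has raised all these counters to the depth of $v$.

Zone $i$ has a pointer $p_i\in\Gamma^*$, initially $\varepsilon$, and all nodes are initially unmarked. The \emph{message} of zone $i$ at stage $s$ is the set of letters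
\[\Sigma_i=\{(t,\mathrm{code}(p_{i+1})[t]):1\le t\le r|p_{i+1}|\}\ \cup\ \{(T_0+j,1):1\le j\le a(w,i,s)\},\]
formed with the current value of $p_{i+1}$. It spells out $p_{i+1}$ in binary and the payload in unary.

\subsection*{The process}
At stage $s=1,2,\dots$, for $i=s,s-1,\dots,1$, do the following in zone $i$.
\begin{enumerate}
\item[(S1)] While some unmarked child of $p_i$ is full at stage $s$, replace $p_i$ by the first such child.
\item[(S2)] For each $\gamma\in\Sigma_i$ such that $v=p_i\gamma$ is unmarked, mark $v$ and \emph{raise} every length $m$ under $v$: assign the $u_m$ strings $\tau$ of length $m-m_0$ bijectively to the first $u_m$ strings of length $m$ outside $E^s_m$.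
\end{enumerate}
On input $1^{|w|}0w\tau$ the machine $V$ outputs $\psi(w,\tau)$ if $|\tau|$ is odd. If $|\tau|$ is even, it runs the process for $w$ and outputs $x$ if $\tau$ is ever assigned to $x$.

\begin{lemma}\label{lem:invariants}
For every $w$ the process runs forever, and for every $i$:
\begin{enumerate}
\item[(a)] if $p_i\ne\varepsilon$ then $p_i$ is full at the current stage, and always $|p_i|\le G-2$;
\item[(b)] $\Sigma_i\subseteq\Gamma$, the set $\Sigma_i$ only grows, and $p_i$ and $\Sigma_i$ reach limits;
\item[(c)] every raised length under the current $p_i$ lies under a marked child of $p_i$, and no length is raised twice.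
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The pointer moves only to full nodes, and a full node stays full because $E^s_m$ increases. If $v$ is full and $m$ is under $v$, then $|v|u_m\le(G-1)u_m-1$ by~\eqref{eq:budget}, so $|v|\le G-2$. Thus the loop in (S1) ends and the children of $p_i$ belong to the tree.

(b) By (a) the first part of $\Sigma_i$ uses positions at most $T_0$, and the second uses positions in $(T_0,T_0+L]\subseteq(T_0,T]$. Pointers change only by extension, at most $G-2$ times, and $a(w,i,s)$ is nondecreasing and bounded.

(c) The first statement holds initially, and (S2) preserves it. Distinct children of $p_i$ have disjoint sets of lengths, so while the statement holds, no length under an unmarked child $v$ of $p_i$ has been raised. Therefore it holds after (S1) moves the pointer to $v$, and (S2) raises only lengths that were not raised before. Finally, (S2) can be carried out because by~\eqref{eq:budget} more than $u_m$ strings of length $m$ lie outside $E^s_m$.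
\end{proof}

From now on $w=d_V$, and $p_i,\Sigma_i$ denote the limits. This choice of $w$ is used only to know that $U$ and $V$ agree on own programs, as described in Section~\ref{sec:share}.

\begin{lemma}\label{lem:read}
Let $\gamma\in\Gamma$ and $v=p_i\gamma$. Then $\gamma\in\Sigma_i$ if and only if $N_m\ge|v|u_m$ for all $m$ under $v$.
\end{lemma}

\begin{proof}
Children of the node $p_i$ are marked only while the pointer is at $p_i$. By Lemma~\ref{lem:invariants}(b) the letters used then belong to the limit $\Sigma_i$, and each letter of the limit is eventually used. So $v$ is eventually marked if and only if $\gamma\in\Sigma_i$.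

Suppose $v$ is marked at stage $s$ and $m$ is under $v$. Then $|E^s_m|\ge|p_i|u_m$, by Lemma~\ref{lem:invariants}(a) if $p_i\neq\varepsilon$ and trivially otherwise. The $u_m$ strings assigned at this moment lie outside $E^s_m$ and are compressible. Hence $N_m\ge(|p_i|+1)u_m=|v|u_m$.

Suppose $v$ is never marked. By Lemma~\ref{lem:invariants}(c), applied after the pointer has reached $p_i$, no length $m$ under $v$ is ever raised. Then no own program outputs a string of length $m$, so $N_m=|E_m|$. If $N_m\ge|v|u_m$ held for each of the finitely many $m$ under $v$, then $v$ would be an unmarked full child of $p_i$ at all late stages, and (S1) would move the pointer past its limit.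
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:channel}]
(i) Let $x$ have length $m$ and let $U(p)=x$ with $|p|<m$. If $p$ is not own, then $x\in E_m$. If $p=w1^c0w\tau$, then $|\tau|=m-m_0$ is odd and $x=\psi(w,\tau)$. Conversely, strings of both kinds have programs shorter than $m$.

(ii) Let $\beta=m_0+2W$, so that zones $1,\dots,i$ consist of lengths at most $\beta i$. The algorithm has $c$, $r$ and the final pointer $p_1$ built in; these are finitely many constants. It computes $N_m$ for $m\le\beta i$. For $h=1,\dots,i$, knowing $p_h$, it finds $\Sigma_h$ by the test of Lemma~\ref{lem:read}. The letters with position at most $T_0$ spell $\mathrm{code}(p_{h+1})$, and the number of remaining letters is $a_h$. Counting takes time $2^{O(i)}$, and each of the $i$ rounds compares a constant number of $O(i)$-bit integers.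
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tally}]
Let $S$ be decidable and $U$ universal. Apply Proposition~\ref{prop:channel} with $\psi$ nowhere defined, $L=1$, and $a(w,i,s)$ the indicator of $i\in S$, which is computable because $S$ is decidable. On input $0^{2^i}$ with $i\ge1$ the reduction queries all strings of length at most $\beta i$, of which there are fewer than $2\cdot(2^i)^\beta$, and outputs $a_i$; it rejects all other inputs. This is a nonadaptive reduction running in time polynomial in $2^i$. Since $U$ was arbitrary and $A_S$ is decidable, $A_S\in\mathcal C_C$.

Let $D_1,D_2,\dots$ be an effective list of total deciders in which every $\mathrm{PSPACE}$ set occurs; machines with clocks on space and time give such a list. Put $i\in S$ if and only if $D_i$ rejects $0^{2^i}$. Then $S$ is decidable, and $A_S$ differs from the set decided by $D_i$ at $0^{2^i}$, so $A_S\in\mathcal C_C\setminus\mathrm{PSPACE}$. For computable $t$, use instead the list of all machines stopped after $jt(n)+j$ steps, $j\ge1$, in which every set decidable in time $O(t)$ occurs.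
\end{proof}

\section{List decoding and Theorem~\ref{thm:ppoly}}\label{sec:code}

An input of length $n$ can read $O(\log n)$ zones, hence $O(\log n)$ bits from the channel, while a circuit takes $n^{O(1)}$ bits. Counts alone waste most of what the reduction sees: at a length $m=O(\log n)$ we choose not only how many strings to make compressible but also which ones. So we encode the circuits as a string $z$ and make a set $\mathcal S(z)\subseteq\{0,1\}^m$ compressible. The opponent then adds $E_m$, and the reader sees $H=\mathcal S(z)\cup E_m$. If $\mathcal S(z)$ used all $u_m$ own programs, \eqref{eq:budget} would allow $H$ to miss a single string. We use only $u_m/2$ of them, so that $H$ misses a constant fraction $\eta$ of $\{0,1\}^m$. We need a family $\mathcal S(z)$ such that any such $H$ contains only a bounded number of members, which can be listed quickly. The channel then sends the rank of the true $z$ in the list.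

The list is short when the sets are nearly pairwise independent, because such sets cover the space quickly.

\begin{lemma}\label{lem:cover}
Let $\mathcal S_1,\dots,\mathcal S_N$ $(N\ge1)$ be subsets of a finite set $\Omega$, each of density $\eta>0$, with pairwise intersections of density at most $\eta^2+\gamma$, where $\gamma\ge0$. Then the complement of $\bigcup_h\mathcal S_h$ has density less than $\frac1{N\eta}+\frac\gamma{\eta^2}$.
\end{lemma}

\begin{proof}
For uniform $y\in\Omega$ let $X$ be the number of $h$ with $y\in\mathcal S_h$. Its mean is $N\eta$. Each indicator has variance $\eta(1-\eta)<\eta$ and each covariance is at most $\gamma$, so $\operatorname{Var}X<N\eta+N^2\gamma$. Chebyshev's inequality gives $\Pr[X=0]\le\operatorname{Var}X/(N\eta)^2$.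
\end{proof}

\subsection*{Signatures}
Let $k,t\ge1$ and $q=2^a$ satisfy
\begin{equation}\label{eq:q}
q>2^{4k+4}t,
\end{equation}
and put $\eta=2^{-k}$, $L=2/\eta^2=2^{2k+1}$, $m=2a+k$. Represent $\mathbb F_q$ by $a$-bit strings, using the first irreducible polynomial of degree $a$ over $\mathbb F_2$, which exhaustive search finds in time $\mathrm{poly}(q)$. Let $\pi:\mathbb F_q\to\{0,1\}^k$ take the first $k$ bits. It is $\mathbb F_2$-linear and onto, so for $y\neq0$ and uniform $\zeta\in\mathbb F_q$ the product $\zeta y$ is uniform and $\Pr[\pi(\zeta y)=0]=\eta$.

For $x\in\mathbb F_q$ let $\mathcal T(x)=\{(\zeta,\pi(\zeta x)):\zeta\in\mathbb F_q\}\subseteq\mathbb F_q\times\{0,1\}^k$, a set of density $\eta$. For $x\ne x'$ a uniform pair $(\zeta,v)$ lies in $\mathcal T(x)\cap\mathcal T(x')$ when $\pi(\zeta(x-x'))=0$ and $v=\pi(\zeta x)$, which has probability exactly $\eta^2$. For $k=1$ one can see the covering by hand: two of these sets have a union of density $3/4$; three have a union of density $7/8$, since the three bits $\pi(\zeta x)$ agree for a quarter of all $\zeta$. So a set of density at most $3/4$ contains at most two of the $q$ sets $\mathcal T(x)$, whatever $q$ is.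

An element $x$ carries only $\log_2q$ bits. To carry $t$ field elements, let $\varphi_z$ be the polynomial of degree less than $t$ with coefficient vector $z\in\mathbb F_q^{\,t}$, and write each value of $\varphi_z$ with the sets $\mathcal T$. Read strings of length $m$ as triples in $\mathbb F_q\times\mathbb F_q\times\{0,1\}^k$, and define the \emph{signature}
\[\mathcal S(z)=\{(\xi,\zeta,\pi(\zeta\varphi_z(\xi))):\xi,\zeta\in\mathbb F_q\},\qquad|\mathcal S(z)|=q^2=\eta2^m .\]
Its slice at $\xi$ is $\mathcal T(\varphi_z(\xi))$.

\begin{lemma}\label{lem:list}
If $H\subseteq\{0,1\}^m$ and $|H|<(1-\eta)2^m$, then fewer than $L$ vectors $z$ satisfy $\mathcal S(z)\subseteq H$, and they can be listed from $H$ deterministically in time $\mathrm{poly}(q)$.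
\end{lemma}

\begin{proof}
\emph{The bound.} Let $z\ne z'$. The slices of $\mathcal S(z)$ and $\mathcal S(z')$ at $\xi$ intersect in density $\eta^2$ unless $\varphi_z(\xi)=\varphi_{z'}(\xi)$. This happens for fewer than $t$ values $\xi$, and then the density is $\eta$. So Lemma~\ref{lem:cover} applies with $\gamma=\eta t/q$, and $\gamma/\eta^2=t/(q\eta)\le\eta/2$ by~\eqref{eq:q}. If $N\geq1$ signatures lie in $H$, their union misses more than an $\eta$ fraction, so $\eta<\frac1{N\eta}+\frac\eta2$, that is, $N<2/\eta^2=L$.

\emph{Candidates for the values.} There are $q^t$ vectors $z$, too many to try, and we follow Sudan's method. Let $H_\xi$ be the slice of $H$ at $\xi$, and call $\xi$ \emph{good} if $H_\xi$ has density at most $1-\eta/2$. Let $D=\eta q/2$, an integer by~\eqref{eq:q}. At least $D$ values $\xi$ are good, since otherwise $H$ would have density more than $(1-\eta/2)^2>1-\eta$. Let $\mathcal V_\xi=\{x\in\mathbb F_q:\mathcal T(x)\subseteq H_\xi\}$. For good $\xi$ with $\mathcal V_\xi\ne\emptyset$, Lemma~\ref{lem:cover} with $\gamma=0$ gives $\eta/2<1/(|\mathcal V_\xi|\eta)$, so $|\mathcal V_\xi|<L$. Hence $\mathcal P=\{(\xi,x):\xi\text{ good},\ x\in\mathcal V_\xi\}$ has at most $qL$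 points, and it is computable in time $\mathrm{poly}(q)$.

\emph{Interpolation.} The number of monomials $X^iY^j$ with $i+tj<D$ is
\[\sum_{0\le j<D/t}(D-tj)\ \ge\ \int_0^{D/t}(D-ty)\,dy=\frac{D^2}{2t}=\frac{\eta^2q^2}{8t}>qL,\]
where the last inequality is~\eqref{eq:q}. Vanishing on $\mathcal P$ is a homogeneous linear system with fewer equations than these monomials, so Gaussian elimination yields a nonzero $Q(X,Y)$ spanned by them with $Q(\xi,x)=0$ on $\mathcal P$. If $\mathcal S(z)\subseteq H$, then $\varphi_z(\xi)\in\mathcal V_\xi$ for all $\xi$, so $Q(X,\varphi_z(X))$ has degree less than $D$ and vanishes at the at least $D$ good points. It is therefore the zero polynomial.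

\emph{Root finding.} It remains to find all $\varphi$ of degree less than $t$ with $Q(X,\varphi(X))=0$, which the Roth--Ruckenstein recursion does one coefficient at a time. Build a tree whose nodes carry nonzero polynomials, with $Q$ at the root. At a node carrying $Q'$, divide by the largest power of $X$ that divides $Q'$ to get $M$; then $M(0,Y)\ne0$. For each root $\gamma\in\mathbb F_q$ of $M(0,Y)$, found by trying all elements, create a child labeled $\gamma$ that carries $M(X,XY+\gamma)\neq0$. Stop at depth $t$. If $Q'(X,\varphi(X))=0$ and $\varphi=\gamma+X\tilde\varphi$, then $M(X,\varphi(X))=0$, so $M(0,\gamma)=0$, and $\tilde\varphi$ is a root of the polynomial at the child $\gamma$. Hence the coefficients of every root $\varphi$ of $Q$ of degree less than $t$ are the labels along a branch of length $t$.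

The tree is narrow. Call $\deg M(0,Y)$ the weight of the node. Let $\gamma$ be a root of $M(0,Y)$ of multiplicity $h$ and write $M(X,Y+\gamma)=\sum_jM_j(X)Y^j$, so that $M_h(0)\ne0$. The child carries $\sum_jM_j(X)X^jY^j$. The term $j=h$ is not divisible by $X^{h+1}$, so the power of $X$ removed at the child is at most $X^h$. The terms $j>h$ are divisible by $X^{h+1}$, so after the division they vanish at $X=0$. Thus the child has weight at most $h$. The weights of the children of a node sum to at most its weight, and a node has at most as many children as its weight, so each level has at most $\max(1,\deg_YQ)\le q$ nodes. Each step preserves the $Y$-degree and raises the $X$-degree by at most $\deg_YQ$, so the total time is $\mathrm{poly}(q)$. Finally, we keep those branches $z$ for which a direct test confirms $\mathcal S(z)\subseteq H$.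
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ppoly}]
Let $A$ be decidable and in $\mathrm{P/poly}$, and let $U$ be universal. For $i\ge1$ let $z_i$ be the concatenation of self-delimiting descriptions of the first smallest circuits for $A\cap\{0,1\}^n$, $2^{i-1}\le n<2^i$. Since $A$ is decidable, exhaustive search computes $z_i$ from $i$. Since $A\in\mathrm{P/poly}$, there is an integer $\kappa$ with $|z_i|\le2^{\kappa i}$ for all $i$.

For a string $w$ and $i\ge1$ take
\[k=m_0+1,\qquad\lambda=\kappa+4k+5,\qquad q=2^{\lambda i},\qquad t=2^{\kappa i},\qquad m_i=2\lambda i+k .\]
Then $q/t\ge2^{4k+5}$, so~\eqref{eq:q} holds, and $\eta2^{m_i}=u_{m_i}/2$. Pad $z_i$ with zeros to length $t$ and read its bits as elements of $\mathbb F_q$. The numbers $m_i-m_0=2\lambda i+1$ are odd and distinct. For $\tau=0\xi\zeta$ with $|\xi|=|\zeta|=\lambda i$ put $\psi(w,\tau)=(\xi,\zeta,\pi(\zeta\varphi_{z_i}(\xi)))$, and leave $\psi$ undefined on all other $\tau$. The values of $\psi$ of length $m_i$ form the set $\mathcal S(z_i)$.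

Let $H_i^s=\mathcal S(z_i)\cup E^s_{m_i}$ and $H_i=\mathcal S(z_i)\cup E_{m_i}$. By~\eqref{eq:budget},
\[|H_i|\le2^{m_i}-1-u_{m_i}+u_{m_i}/2<(1-\eta)2^{m_i}.\]
The lists $\Lambda^s_i=\{z:\mathcal S(z)\subseteq H_i^s\}$ contain $z_i$, increase with $s$ to $\Lambda_i=\{z:\mathcal S(z)\subseteq H_i\}$, and have fewer than $L$ elements by Lemma~\ref{lem:list}. Let $a(w,i,s)$ be the number of elements of $\Lambda^s_i$ that precede $z_i$ lexicographically. This function is computable, nondecreasing in $s$ and bounded by $L=2^{2(3c+3)+1}$, and its limit $a_i$ is the number of elements of $\Lambda_i$ that precede $z_i$.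

Take $w$ and $\beta$ from Proposition~\ref{prop:channel}. On input $x$ with $2^{i-1}\le|x|<2^i$ the reduction queries all strings of length at most $\max(\beta i,m_i)=O(i)$. By part (i), the compressible strings of length $m_i$ form $H_i$, from which Lemma~\ref{lem:list} computes $\Lambda_i$ in time $\mathrm{poly}(q)$. Part (ii) gives $a_i$, which identifies $z_i$ in $\Lambda_i$. The reduction evaluates on $x$ the circuit for length $|x|$ contained in $z_i$. The queries depend only on $|x|$, the time is $2^{O(i)}=\mathrm{poly}(|x|)$, and the answer for $x=\varepsilon$ is built in. So $A\le^{\mathrm p}_{tt}R_{C_U}$ for every universal $U$.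
\end{proof}

\section{The upper bound}\label{sec:upper}

Let $A$ be decidable with $A\notin\mathrm{PSPACE/poly}$. We construct a universal $U$ with $A\not\le^{\mathrm p}_{tt}R_{C_U}$. The roles are now reversed: we design $U$, give ourselves the larger share of each length, and use it to make every reduction err.

\subsection{The machine and the requirements}
Let $U_0$ be universal. Put $U(0^5p)=U_0(p)$, let $U(1p)$ be the string that the construction below assigns to $p$, if any, and leave $U$ undefined elsewhere. Then $U$ is universal. A string $y$ is \emph{blue} if $U_0(p)=y$ for some $p$ with $|p|<|y|-5$; fewer than $2^{m-5}$ strings of length $m$ are blue. To \emph{enumerate} a string $y$ of length $m$ means to assign it to an unused $p$ of length $m-2$, so that $1p$ is a program of length $m-1$. We can do this for at most $2^{m-2}$ strings of length $m$. The compressible strings are exactly the blue strings and those that we enumerate. At stage $s$ a string is \emph{seen to be blue} if a witnessing computation of $U_0$ halts within $s$ steps, and \emph{known to be compressible} if it is seen to be blue or has been enumerated.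

List all pairs of machines $(g,f)$ so that each pair occurs infinitely often, and let $M_e$ be the $e$-th pair with both parts stopped after $2n^e$ steps on inputs $x$ of length $n$. Every polynomial is at most $2n^e$ for all $n\ge2$ once $e$ is large, so every polynomial-time truth-table reduction agrees with some $M_e$ on all inputs of length at least $2$. For fixed $e$ let $Y_x$ be the set of queries of $M_e$ on $x$, and let $f_x(Z)\in\{0,1\}$ be the output when $Z$ is the set of compressible strings; it depends only on $Z\cap Y_x$. Requirement $e$ asks for an $x$ with $M_e^{R_{C_U}}(x)\ne A(x)$. It will work with inputs of one length $n\ge2$ and the parameters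
\[h=2n^e,\qquad\ell=\lceil\log_2(16nh)\rceil,\qquad I=(\ell,h]\cap\mathbb N,\qquad\delta=\frac1{n2^{\ell+1}} .\]
Then $|Y_x|\le h$, all queries have length at most $h$, and $16nh\le2^\ell<32nh$. Strings of length at most $\ell$ are \emph{short}.

There are fewer than $2^{\ell+1}$ short strings, a polynomial number, and a reduction may query all of them; this is where the coding of the previous sections takes place. Requirement $e$ does not touch short strings and treats the set $F$ of short strings known to be compressible as advice. At a length $m\in I$, the queries on one input form at most a fraction $1/(16n)$ of $\{0,1\}^m$. One is tempted to choose $x$ and enumerate all its queries with length in $I$, so that the output depends only on $x$ and $F$. But $F$ may change about $2^{\ell+1}$ times, each change may force a new $x$, and the resulting bound of $2^{\ell+1}h$ strings exceeds the budget $2^{m-2}$ for $m$ near $\ell$. Increasing $\ell$ does not help, since the number of changes grows with it. So an attempt that may be interrupted has to be almost free, except for what the opponent's own spending pays for. The following game tells us which output can be forced on these terms.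

\subsection{The local game}
The \emph{data} of the game are an input $x$ of length $n$, a set $F$ of short strings, a set $J$ of strings with lengths in $I$ (settled earlier), and weights $\mu_m>0$ for $m\in I$. Let $Y'=\{y\in Y_x:|y|\in I\}\setminus J$. A \emph{position} is a pair $(P,Q)$ of disjoint subsets of $Y'$, the strings claimed by Red (us) and by Blue (the opponent); the other elements of $Y'$ are \emph{free}. Put
\[\mathrm{net}(P,Q)=\sum_{y\in P}\mu_{|y|}-\sum_{y\in Q}\mu_{|y|},\qquad f(P\cup Q)=f_x(F\cup J\cup P\cup Q).\]
For $b\in\{0,1\}$ define a set $\mathcal W_b$ of positions by recursion on the number of free elements: $(P,Q)\in\mathcal W_b$ if for every set $B$ of free elements there is a set $R$ of free elements, disjoint from $B$, such that one of the following holds for $P'=P\cup R$ and $Q'=Q\cup B$.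
\begin{enumerate}
\item[(W1)] $\mathrm{net}(P',Q')\le-\delta$.
\item[(W2)] $R\cup B\ne\emptyset$ and $(P',Q')\in\mathcal W_b$.
\item[(W3)] $R=B=\emptyset$, $f(P\cup Q)=b$ and $\mathrm{net}(P,Q)\le\delta$.
\end{enumerate}
From a position in $\mathcal W_b$, Red can answer Blue's moves so that either Blue comes to outspend Red by $\delta$, or play rests at a position with output $b$.

\begin{example}\label{ex:onequery}
Let $Y'=\{y\}$, let $\mu$ be the weight of $y$, and let $f(\emptyset)=0$, $f(\{y\})=1$. If $\mu\le\delta$, then $(\emptyset,\emptyset)\in\mathcal W_1$: Red claims $y$ if Blue does not, and then (W3) holds with $\mathrm{net}=\pm\mu\le\delta$. If $\mu>\delta$, then $(\emptyset,\emptyset)\notin\mathcal W_1$: Blue passes, and both replies of Red fail. If $\mu\ge\delta$, then $(\emptyset,\emptyset)\in\mathcal W_0$: Red passes, and (W1) holds if Blue claims $y$. If $\mu<\delta$, then $(\emptyset,\emptyset)\notin\mathcal W_0$: Blue claims $y$, after which $f=1$ and $\mathrm{net}=-\mu>-\delta$. A cheap string we buy, and an expensive one we dare the opponent to buy. If (W1) required $\mathrm{net}\le-\delta'$ with $\delta'>\delta$, then for $\delta<\mu<\delta'$ the starting position would lie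 in neither set.
\end{example}

\begin{lemma}\label{lem:cheap}
If $(P,Q)\in\mathcal W_b$, then $\mathrm{net}(P,Q)\le\delta$.
\end{lemma}

\begin{proof}
We use induction on the number of free elements. Let $R$ be a reply to $B=\emptyset$; then $\mathrm{net}(P,Q)\le\mathrm{net}(P\cup R,Q)$. The right side is at most $-\delta$ in case (W1), at most $\delta$ by induction in case (W2), and at most $\delta$ by definition in case (W3).
\end{proof}

The output depends only on $P\cup Q$, not on who claimed what. So if Blue can prevent Red from forcing $1$, Red can borrow Blue's strategy in an imagined game with the colors exchanged.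

\begin{lemma}\label{lem:steal}
$(\emptyset,\emptyset)\in\mathcal W_0\cup\mathcal W_1$.
\end{lemma}

\begin{proof}
Call a position $(\tilde P,\tilde Q)$ a \emph{mirror} of $(P,Q)$ if $\tilde P\cup\tilde Q=P\cup Q$ and $P\subseteq\tilde Q$. Then $\tilde P$ is disjoint from $P$, so $\tilde P\subseteq Q$, and therefore
\begin{equation}\label{eq:mirror}
\mathrm{net}(P,Q)\le-\mathrm{net}(\tilde P,\tilde Q).
\end{equation}
We show by induction on the number of free elements that if $(P,Q)$ has a mirror $(\tilde P,\tilde Q)\notin\mathcal W_1$, then $(P,Q)\in\mathcal W_0$. The lemma follows because $(\emptyset,\emptyset)$ is its own mirror.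

Both positions have the same free elements. Let $\tilde B$ be a move at $(\tilde P,\tilde Q)$ for which no reply satisfies (W1), (W2) or (W3) with $b=1$. Given a move $B$ at $(P,Q)$, reply $R=\tilde B\setminus B$, and consider the reply $\tilde R=B\setminus\tilde B$ to $\tilde B$. Then $(\tilde P\cup\tilde R,\tilde Q\cup\tilde B)$ is a mirror of $(P\cup R,Q\cup B)$: both unions grow by $B\cup\tilde B$, and $R\subseteq\tilde B$.

If $B\cup\tilde B\ne\emptyset$, then (W2) fails for $\tilde R$ only because the new mirror is not in $\mathcal W_1$. By induction $(P\cup R,Q\cup B)\in\mathcal W_0$, and $R\cup B=B\cup\tilde B\neq\emptyset$, so $R$ satisfies (W2) with $b=0$.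

If $B=\tilde B=\emptyset$, then $R=\tilde R=\emptyset$. The failure of (W1) gives $\mathrm{net}(\tilde P,\tilde Q)>-\delta$, and the failure of (W3) gives $f(P\cup Q)=0$ or $\mathrm{net}(\tilde P,\tilde Q)>\delta$. In the second case \eqref{eq:mirror} gives $\mathrm{net}(P,Q)<-\delta$, so (W1) holds. In the first case \eqref{eq:mirror} gives $\mathrm{net}(P,Q)<\delta$, so (W3) holds with $b=0$.
\end{proof}

Let $b_x=1$ if $(\emptyset,\emptyset)\in\mathcal W_1$ and $b_x=0$ otherwise. By Lemma~\ref{lem:steal}, $(\emptyset,\emptyset)\in\mathcal W_{b_x}$.

\subsection{Hard lengths}
The bit $b_x$ is an output that we can force, so we need inputs with $b_x\ne A(x)$. They exist because $b_x$ is computed in polynomial space from polynomial advice. Put $N=2^{\ell+1}+(h+1)2^{\ell+2}$. Call $(F,J,\mu)$ \emph{admissible} for $(e,n)$ if $F$ is a set of short strings, $J$ is a set of at most $Nh$ strings with lengths in $I$, and $\mu_m=2^{k_m}$ with integers $|k_m|\le h+n$. Call $n$ \emph{hard} for $e$ if for every admissible triple there is $x\in\{0,1\}^n$ with $b_x\ne A(x)$.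

\begin{lemma}\label{lem:hard}
For every $e$ infinitely many $n$ are hard for $e$, and hardness is decidable from $e$ and $n$.
\end{lemma}

\begin{proof}
Decidability holds because there are finitely many admissible triples and $A$ is decidable. Fix $e$. Since $2^\ell<32nh$, an admissible triple has a code $\omega$ of length polynomial in $n$. Let $\mathcal G$ be the set of $(x,\omega)$ such that $\omega$ codes a triple admissible for $(e,|x|)$ and $b_x=1$. Membership in $\mathcal W_1$ is decided by looping over all $B$ and $R$ and recursing in (W2). The depth is at most $h+1$, each level stores a bounded number of subsets of $Y'$, the function $f$ takes polynomial time, and after multiplication by $n2^{\ell+1+h+n}$ the comparisons of $\mathrm{net}$ with $\pm\delta$ involve integers with polynomially many bits. So $\mathcal G\in\mathrm{PSPACE}$. If only finitely many $n$ were hard, then for all large $n$ some code $\omega_n$ would satisfy $x\in A\iff(x,\omega_n)\in\mathcal G$ on $\{0,1\}^n$. With a table for the remaining lengths this gives $A\in\mathrm{PSPACE/poly}$, contrary to assumption.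
\end{proof}

Let $h_0=0$, and let $n_e$ be the least $n\ge2$ that is hard for $e$ and satisfies $\log_2(h+1)\le n/16$ and $h_{e-1}\le\ell<h$; write $\ell_e,h_e,I_e$ for its parameters. The numerical conditions hold for all large $n$, so $n_e$ exists and is computable from $e$. Requirement $e$ will enumerate only strings with lengths in $I_e$. Since $h_{e-1}\le\ell_e<h_e\le\ell_{e+1}$, earlier requirements enumerate only strings that are short for $e$, and later ones only strings longer than $h_e$.

\subsection{The strategy}
At stage $s$ the requirements $e\le s$ act in turn. Fix $e$ and $n=n_e$. Requirement $e$ runs a sequence of \emph{attacks}, each a play of a local game, and keeps the set $J$, initially empty, of strings claimed in the attacks that have ended. For $m\in I$ let $\rho_m$ and $\beta_m$ be $2^{-m}$ times the number of strings of length $m$ in $J$ that were claimed by Red and by Blue, respectively. Strings claimed by Blue will be blue, so $\beta_m<2^{-5}$.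

Our budget is one inequality for each length, while the game controls a single weighted sum. The link is a potential that is exponential in each length separately:
\[\Phi_m=2^{n(\rho_m-4\beta_m)},\qquad\Phi=\sum_{m\in I}\Phi_m,\qquad\mu_m=2^{\lceil n(\rho_m-4\beta_m)\rceil-m}.\]
A bound on $\Phi$ bounds $\rho_m-4\beta_m$ for every $m$. One more red string of length $m$ raises $\Phi$ by about $n\ln2\cdot\Phi_m2^{-m}$, and $\mu_m$ is $\Phi_m2^{-m}$ rounded up to a power of two so that it has a short code:
\begin{equation}\label{eq:round}
\Phi_m2^{-m}\le\mu_m<2\Phi_m2^{-m}.
\end{equation}
The factor $4$ absorbs this rounding and the second-order terms.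

To \emph{start} an attack, let $F$ be the set of short strings now known to be compressible, compute $\mu$ from $J$, take the first $x\in\{0,1\}^n$ with $b_x\ne A(x)$ for the data $(F,J,\mu)$, and put $b=b_x$ and $P=Q=\emptyset$. These data stay fixed during the attack. At each later stage:
\begin{enumerate}
\item[(A1)] If the set of short strings known to be compressible is no longer $F$, end the attack (a \emph{reset}).
\item[(A2)] Otherwise let $B$ be the set of free elements seen to be blue, let $R$ be the first reply that satisfies (W1), (W2) or (W3), enumerate the strings in $R$, and replace $(P,Q)$ by $(P\cup R,Q\cup B)$. If now $\mathrm{net}(P,Q)\le-\delta$, end the attack (a \emph{gain}).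
\end{enumerate}
When an attack ends, add $P\cup Q$ to $J$, counting $P$ as red and $Q$ as blue, and start a new attack. The position is in $\mathcal W_b$ at the start. If (A2) does not end the attack, then (W2) or (W3) holds and the position is again in $\mathcal W_b$. So the reply $R$ always exists, and by Lemma~\ref{lem:cheap} we have $\mathrm{net}(P,Q)\le\delta$ at a reset.

\begin{lemma}\label{lem:potential}
A reset increases $\Phi$ by at most $2^{-\ell-1}$, and a gain decreases $\Phi$ by at least $2^{-\ell-2}$.
\end{lemma}

\begin{proof}
Let the attack end at $(P,Q)$. Fix $m\in I$, let $i$ and $j$ be the numbers of strings of length $m$ in $P$ and $Q$, and put $\sigma=ni2^{-m}$ and $\tau=nj2^{-m}$. Since $i,j\le h$ and $2^m>16nh$, we have $0\le\sigma,\tau\le1/16$. The term $\Phi_m$ is multiplied by $e^y$ with $y=(\sigma-4\tau)\ln2$ and $|y|\le1$. For such $y$ we have $e^y-1-y\le y^2\sum_{\nu\ge2}1/\nu!\le y^2$. Moreover $y^2\le(\sigma^2+16\tau^2)\ln2\le(\sigma/16+\tau)\ln2$. Hence the change of $\Phi_m$ satisfies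
\[\Delta\Phi_m\le\Phi_m\ln2\,\bigl(\tfrac{17}{16}\sigma-3\tau\bigr)\le n\ln2\,\mu_m\bigl(\tfrac{17}{16}i-\tfrac32j\bigr)\le\tfrac{17}{16}\ln2\cdot n\mu_m(i-j),\]
where the middle step uses both halves of~\eqref{eq:round}. Summing over $m$ gives $\Delta\Phi\le\frac{17}{16}\ln2\cdot n\cdot\mathrm{net}(P,Q)$, and $\frac12<\frac{17}{16}\ln2<1$. At a reset $\mathrm{net}\le\delta$, so $\Delta\Phi\le n\delta=2^{-\ell-1}$. At a gain $\mathrm{net}\le-\delta$, so $\Delta\Phi\le-n\delta/2=-2^{-\ell-2}$.
\end{proof}

\begin{lemma}\label{lem:budget}
At most $N$ attacks end. The data are admissible whenever an attack is to start, so that $x$ exists, and at most $2^{m-2}$ strings of each length $m\in I$ are enumerated.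
\end{lemma}

\begin{proof}
Consider a moment when an attack is to start, after $j_1$ gains and $j_2$ resets, and assume by induction that the earlier attacks were carried out. The set $F$ never shrinks from one attack to the next and grows strictly at a reset, so $j_2\le2^{\ell+1}$. Initially $\Phi=|I|\le h$, so Lemma~\ref{lem:potential} gives
\[0<\Phi\le h+j_22^{-\ell-1}-j_12^{-\ell-2}\le h+1-j_12^{-\ell-2}.\]
Hence $j_1<(h+1)2^{\ell+2}$, $j_1+j_2\le N$ and $|J|\le Nh$. From $\Phi_m\le h+1$ we get
\[\rho_m\le4\beta_m+\frac{\log_2(h+1)}n<\frac18+\frac1{16}.\]
Thus $|\rho_m-4\beta_m|<1$, the exponent of $\mu_m$ has absolute value at most $h+n$, and the data are admissible; $x$ exists because $n$ is hard for $e$. The new attack enumerates at most $h\le2^m/16$ further strings of length $m$, and no other requirement enumerates at this length, so the total stays below $(\frac18+\frac1{16}+\frac1{16})2^m=2^{m-2}$.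
\end{proof}

\subsection{Proof of Theorem~\ref{thm:upper}}
By Lemma~\ref{lem:budget} the construction is well defined. It is computable, since it simulates only $U_0$ and a decider for $A$, so $U$ is a universal machine. Fix $e$. By the same lemma some attack of requirement $e$, with data $x,F,J,\mu$, never ends. Every compressible string is eventually known to be so and no reset occurs, so $F$ is the set of short compressible strings. Since $Y'$ is finite, the position is eventually constant, say $(P,Q)$, and from then on (A2) is executed with $B=R=\emptyset$. Then (W2) is excluded, and (W1) would end the attack, so (W3) holds: $f_x(F\cup J\cup P\cup Q)=b=1-A(x)$.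

The strings in $J\cup P\cup Q$ are compressible. Conversely, let $y\in Y_x$ be compressible with $|y|\in I$. If we enumerated $y$, then $y\in J\cup P$. If $y$ is blue and not in $J\cup P\cup Q$, then $y$ stays free and is eventually seen to be blue, which contradicts $B=\emptyset$. All queries have length at most $h$, so $F\cup J\cup P\cup Q$ agrees on $Y_x$ with the set of compressible strings, and $M_e^{R_{C_U}}(x)=1-A(x)$. This holds for every $e$, with $|x|=n_e\ge2$, so $A\not\le^{\mathrm p}_{tt}R_{C_U}$ and $A\notin\mathcal C_C$. Hence $\mathcal C_C\subseteq\mathrm{PSPACE/poly}$.

It remains to find a decidable set outside $\mathrm{PSPACE/poly}$. Let $D_1,D_2,\dots$ be an effective list of total deciders in which every $\mathrm{PSPACE}$ set occurs. The pairs $(j,\omega)$ with $j\le n$ and $|\omega|\le n^{\lceil\log_2n\rceil}$ number less than $n\,2^{n^{\lceil\log_2n\rceil}+1}$, which is less than $2^{2^n}$ for large $n$. For each $n\ge1$ let $A^*\cap\{0,1\}^n$ be given by the first truth table that differs from all the functions $x\mapsto D_j(x,\omega)$ for these pairs, and let it be empty if there is none. The set $A^*$ is decidable. If $D_j$ with advice $\omega_n$ of polynomial length decided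 $A^*$, then for large $n$ the pair $(j,\omega_n)$ would be among those excluded at length $n$, a contradiction. So $A^*\in\Delta^0_1\setminus\mathrm{PSPACE/poly}$, and $\mathcal C_C\ne\Delta^0_1$. \qed

\begin{remark}
The proof needs, for every admissible triple $(F,J,\mu)$ that the opponent can bring about, an input with $b_x\ne A(x)$, and this is why the bound is nonuniform. The advice cannot be removed: by Theorem~\ref{thm:tally} the argument must fail for the sets $A_S$, whose reductions read $S$ from the short compressible strings.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Kolmogorov Complexity, Circuits, and the Strength of Formal Theories of Arithmetic},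
\texttt{http://eccc.weizmann.ac.il/report/2012/028/download}.
\end{thebibliography}
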